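# Matrix ranges of hyponormal operators

Throughout, Hilbert spaces are complex, operators are bounded and linear, $\mathcal L(\mathcal H)$ is the algebra of operators on $\mathcal H\neq 0$, $\mathcal H_n$ is $n$-dimensional Hilbert space, and $\sigma(T)$ is the spectrum of $T$. For $T\in\mathcal L(\mathcal H)$, $C^*(T)$ is the $C^*$-algebra generated by $T$ and the identity. For compact $X\subset\mathbb C$, the letter $z$ denotes the coordinate function in $C(X)$. The numerical range is $W(T)=\{\langle Tx,x\rangle:\|x\|=1\}$, and $P_{\mathcal H}$ is the orthogonal projection onto $\mathcal H$.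

## Positive maps, matrix ranges, and hulls with matrix coefficients

**Positive and completely positive maps.** A linear map $\varphi$ between $C^*$-algebras is *positive* if it sends positive elements to positive elements. It is *completely positive* if, for every $k$, applying $\varphi$ to each entry of a positive $k\times k$ matrix of elements gives a positive matrix.

*Example.* A compression $R\mapsto P_MR|_M$ to a subspace $M$ is completely positive and unital. Transposition on the $2\times2$ matrices is positive, but not completely positive: entrywise transposition sends the positive matrix $\sum_{i,j}E_{ij}\otimes E_{ij}$ to $\sum_{i,j}E_{ij}\otimes E_{ji}$, which is the flip $x\otimes y\mapsto y\otimes x$ and has the eigenvalue $-1$.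

We use the following textbook facts. A positive linear map on a commutative $C^*$-algebra is completely positive (Stinespring), and states are completely positive. A unital completely positive map is contractive, also after applying it entrywise to matrices ("completely contractive"). Stinespring's dilation theorem, for a unital positive map $\Phi:C(X)\to\mathcal L(\mathcal H)$, gives a Hilbert space $\mathcal K\supset\mathcal H$ and a unital $*$-representation $\pi$ of $C(X)$ on $\mathcal K$ with $\Phi(f)=P_{\mathcal H}\pi(f)|_{\mathcal H}$. Arveson's extension theorem says that a unital completely positive map from $C^*(T)$ into $\mathcal L(\mathcal H_n)$ extends to one on $\mathcal L(\mathcal H)$.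

**Matrix range.** Let $CP(C^*(T),\mathcal H_n;I)$ be the set of completely positive maps $C^*(T)\to\mathcal L(\mathcal H_n)$ which preserve the identity. The $n$-dimensional matrix range of $T$ (Arveson) is
$$W_n(T)=\{\varphi(T):\varphi\in CP(C^*(T),\mathcal H_n;I)\}.$$

*Example.* For $n=1$ the maps are the states of $C^*(T)$. States are weak$^*$ limits of convex combinations of vector states, and $W(T)$ is convex, so $W_1(T)$ is the closure of $W(T)$. Take $J=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. Then $\langle Jx,x\rangle=x_2\bar x_1$, so $W_1(J)$ is the closed disc of radius $\tfrac12$ about $0$. The identity map shows $J\in W_2(J)$.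

**Hull of the spectrum with matrix coefficients.** For compact $X\subset\mathbb C$ let
$$S_n^0(X)=\Big\{\sum_{i=1}^r\lambda_iK_i:\ r\ge1,\ \lambda_i\in X,\ K_i\ge0\text{ in }\mathcal L(\mathcal H_n),\ \sum_{i=1}^rK_i=I\Big\},$$
and let $S_n(T)$ be the norm closure of $S_n^0(\sigma(T))$.

*Example.* $S_1(T)=\operatorname{conv}\sigma(T)$. If $\sigma(T)=\{1,-1\}$, then $S_n(T)$ is the set of self-adjoint contractions $Z$: each $K_1-K_2$ with $K_1+K_2=I$ is one, and conversely $K_1=\frac12(I+Z)$, $K_2=\frac12(I-Z)$ work. If $\sigma(T)=\{0\}$, then $S_n(T)=\{0\}$.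

In general
$$S_n(T)\subset W_n(T)\qquad\text{for every }T\text{ and }n.\tag{1}$$
To see this, let $\lambda\in\sigma(T)$. Since $\sigma(T)$ lies in the closure of $W(T)$, there are unit vectors $x_k$ with $\langle Tx_k,x_k\rangle\to\lambda$, and a weak$^*$ cluster point of the vector states is a state $\varphi_\lambda$ of $C^*(T)$ with $\varphi_\lambda(T)=\lambda$. Given $\sum\lambda_iK_i\in S_n^0(\sigma(T))$, the map $\varphi(R)=\sum_i\varphi_{\lambda_i}(R)K_i$ is unital. It is completely positive, because a positive matrix $[R_{pq}]$ goes to $\sum_i[\varphi_{\lambda_i}(R_{pq})]\otimes K_i\ge0$. And $\varphi(T)=\sum\lambda_iK_i$. Finally $W_n(T)$ is closed: the set $CP(C^*(T),\mathcal H_n;I)$ is compact in the topology of pointwise convergence, by Tychonoff's theorem, since $\varphi(R)$ stays in the ball of radius $\|R\|$ of a finite-dimensional space and the defining conditions are closed.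

The inclusion can be strict: $S_2(J)=\{0\}$, while $J\in W_2(J)$.

**Hyponormal operators.** $T$ is *hyponormal* if $T^*T\ge TT^*$; equivalently $\|T^*x\|\le\|Tx\|$ for all $x$. It is *subnormal* if it is the restriction of a normal operator to an invariant subspace. All subnormal operators are hyponormal.

*Example.* Let $Te_k=\alpha_ke_{k+1}$ on $\ell^2$, with $\alpha_k>0$ bounded. Then $T^*Te_k=\alpha_k^2e_k$, $TT^*e_k=\alpha_{k-1}^2e_k$ for $k\ge1$, and $TT^*e_0=0$. So $T$ is hyponormal exactly when $(\alpha_k)$ is nondecreasing. Take the weights $\frac12,\frac12,1,1,1,\dots$. This $T$ is hyponormal, but not subnormal. Suppose $N$ were a normal extension, with scalar spectral measure $\mu$ at $e_0$. Then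
$$\gamma_k:=\|T^ke_0\|^2=\|N^ke_0\|^2=\int|\lambda|^{2k}\,d\mu,$$
and $\gamma_1=\frac14$, $\gamma_k=\frac1{16}$ for $k\ge2$. Hence $\int|\lambda|^4(1-|\lambda|^2)^2d\mu=\gamma_2-2\gamma_3+\gamma_4=0$, so $|\lambda|\in\{0,1\}$ almost everywhere, which forces $\gamma_1=\gamma_2$. This is a contradiction.

Write $A=\operatorname{Re}T$, $B=\operatorname{Im}T$, $[A,B]=AB-BA$. Expanding $(A-iB)(A+iB)-(A+iB)(A-iB)$ gives
$$T^*T-TT^*=2i[A,B],\tag{2}$$
so $T$ is hyponormal if and only if $i[A,B]\ge0$. If $T$ is hyponormal, so is $e^{-i\theta}(T-v)$ for real $\theta$ and complex $v$, because the self-commutator does not change.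

## Equality of $W_n(T)$ and $S_n(T)$ for hyponormal $T$

The paper "Properties of the Matrix Range of an Operator" is the source of the following problem. It is known that $S_n(T)=W_n(T)$ for all $n$ when $T$ is normal, when $T$ is subnormal, and when $T$ is a hyponormal weighted shift. The conjecture says that *every* hyponormal $T$ satisfies $W_n(T)=S_n(T)$ for all $n$. In plain words: for hyponormal $T$, is every matrix seen through a unital completely positive map a limit of averages, with positive matrix weights, of points of the spectrum? The answer is yes.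

**Theorem 1.** Let $T$ be hyponormal and $n\ge1$. If $\varphi:C^*(T)\to\mathcal L(\mathcal H_n)$ is unital and merely positive, then $\varphi(T)\in S_n(T)$. In particular $W_n(T)=S_n(T)$.

The last sentence follows from the first and (1). From now on $K=\operatorname{conv}\sigma(T)$, a compact convex set.

## Normal operators, the shift, and triangles

First consider a normal $T$. The functional calculus $f\mapsto f(T)$ is a unital positive map on $C(\sigma(T))$ which sends $z$ to $T$. Such a map is all we need, for the following reason.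

**Lemma 2.** Let $Y\subset\mathbb C$ be compact, $\mathcal G$ a Hilbert space, and $\psi:C(Y)\to\mathcal L(\mathcal G)$ unital and positive. For every $\delta>0$ there are finitely many $z_i\in Y$ and $L_i\ge0$ in $\mathcal L(\mathcal G)$ with $\sum L_i=I$ and $\|\psi(z)-\sum z_iL_i\|\le\delta$.

*Proof.* Cover $Y$ by finitely many discs of radius $\delta$ with centers $z_i\in Y$, and take a partition of unity $\{f_i\}$ on $Y$ with $f_i$ vanishing off the $i$-th disc. At each point, $|z-\sum z_if_i(z)|\le\sum f_i(z)|z-z_i|\le\delta$. Put $L_i=\psi(f_i)$. Since $\psi$ is unital and positive on a commutative algebra, it is contractive, and $\|\psi(z-\sum z_if_i)\|\le\delta$. $\square$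

If $T$ is normal and $\varphi$ is unital and positive on $C^*(T)$, apply the lemma to $\psi(f)=\varphi(f(T))$ and let $\delta\to0$: $\varphi(T)\in S_n(T)$.

Next, let $T$ be the unilateral shift. It is the restriction of the bilateral shift $U$, whose spectrum is the unit circle, contained in $\sigma(T)$, the closed disc. Now $\Phi(f)=P_{\mathcal H}f(U)|_{\mathcal H}$ is a unital positive map on $C(\sigma(T))$ with $\Phi(z)=T$. Given a completely positive $\varphi$ on $C^*(T)$, extend it to $\mathcal L(\mathcal H)$ and apply Lemma 2 to $\varphi\circ\Phi$. The same works for each subnormal $T$, since the minimal normal extension has its spectrum inside $\sigma(T)$.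

This is the approach a sensible person would try first, and it stops at once for general hyponormal operators: the shift with weights $\frac12,\frac12,1,1,\dots$ has no normal extension. However, the argument never used that $\mathcal H$ is *invariant* under $U$. Only the compression was used. So the target is a unital positive map from some $C(Y)$ sending $z$ to $T$, with $Y$ close to $K$.

The last case is that of a triangle $K$ with vertices $\lambda_1,\lambda_2,\lambda_3$, necessarily in $\sigma(T)$. The barycentric coordinates $\ell_j$ are real affine functions, nonnegative on $K$, with $\sum\ell_j=1$ and $\sum\lambda_j\ell_j=z$. For a real affine function $\ell(x+iy)=\alpha+\beta x+\gamma y$ put $\ell(T)=\alpha I+\beta A+\gamma B$. If we knew $\ell_j(T)\ge0$, then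
$$\varphi(T)=\sum_j\lambda_j\,\varphi(\ell_j(T))\in S_n(T)$$
for every unital positive $\varphi$. So triangles need only the inclusion $W(T)\subset K$, which is also the case $n=1$ of the theorem. We prove it next.

## The numerical range of a hyponormal operator

**Lemma 3.** If $T$ is hyponormal, then $W(T)\subset K$. Consequently, for real affine $\ell$,
$$\ell\ge0\text{ on }K\ \Longrightarrow\ \ell(T)\ge0.\tag{3}$$

*Proof.* **The norm equals the spectral radius.** For $k\ge1$,
$$\|T^kx\|^2=\langle T^*T^kx,T^{k-1}x\rangle\le\|T^*T^kx\|\,\|T^{k-1}x\|\le\|T^{k+1}x\|\,\|T^{k-1}x\|,$$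
so $\|T^k\|^2\le\|T^{k+1}\|\,\|T^{k-1}\|$. Let $T\ne0$. If $\|T^j\|=\|T\|^j$ for $j\le k$, then $\|T^{k+1}\|\ge\|T\|^{2k}/\|T\|^{k-1}=\|T\|^{k+1}$, and the reverse inequality is trivial. By induction $\|T^k\|=\|T\|^k$ for all $k$, and the spectral radius formula gives $\|T\|=r(T)$. For $T=0$ this is clear.

**Discs.** For $\lambda\in\mathbb C$ the operator $T-\lambda$ is hyponormal, so for unit $x$
$$|\langle Tx,x\rangle-\lambda|\le\|T-\lambda\|=\max_{\mu\in\sigma(T)}|\mu-\lambda|.$$
Thus $W(T)$ lies in every closed disc which contains $\sigma(T)$.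

**The discs cut out $K$.** Let $p\notin K$. After a rigid motion, $p=0$ and $\operatorname{Re}z\ge\eta>0$, $|z|\le R$ on $K$. For real $c>R^2/(2\eta)$ and $z\in K$ we have $|z-c|^2\le R^2-2c\eta+c^2<c^2$. So the disc with center $c$ and radius $(c^2-2c\eta+R^2)^{1/2}$ contains $K$ and misses $p$. Hence $W(T)\subset K$.

**The implication (3).** For unit $x$, $\langle\ell(T)x,x\rangle=\ell(\langle Tx,x\rangle)\ge0$. $\square$

## A square whose matrix hull is too small

Is $W(T)\subset K$ enough when $K$ is not a triangle? No, and a square already shows it. Let $Q=\{x+iy:|x|\le1,|y|\le1\}$ and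
$$T_0=\operatorname{diag}(1+i,1-i,-1+i,-1-i)\oplus2J .$$
Then $\sigma(T_0)=\{\pm1\pm i,0\}$ has convex hull $Q$, and $W(2J)$ is the closed unit disc, so $W(T_0)=Q$. Compressing to the last summand shows $2J\in W_2(T_0)$. We check that $2J\notin S_2(T_0)$.

Put
$$P=\operatorname{Re}(2J)=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad R=\operatorname{Im}(2J)=\begin{pmatrix}0&-i\\i&0\end{pmatrix}.$$
Since $P^2=R^2=I$ and $PR+RP=0$, we have $(aP+bR)^2=(a^2+b^2)I$, so $\|aP+bR\|=(a^2+b^2)^{1/2}$ for real $a,b$. Let $Z=\sum\lambda_iK_i\in S_2^0(\sigma(T_0))$ with $\lambda_i=a_i+ib_i$, so that $|\lambda_i|\le\sqrt2$. Then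
$$P\otimes\operatorname{Re}Z+R\otimes\operatorname{Im}Z=\sum_i(a_iP+b_iR)\otimes K_i,$$
and each term lies between $-\sqrt2\,I\otimes K_i$ and $\sqrt2\,I\otimes K_i$. So the norm of the left side is at most $\sqrt2$, and this passes to limits of such $Z$. But for $Z=2J$ the left side is $P\otimes P+R\otimes R$. Each of the two terms maps $e_1\otimes e_2+e_2\otimes e_1$ to itself, since $Re_1=ie_2$ and $Re_2=-ie_1$. So $2$ is an eigenvalue, and $2J\notin S_2(T_0)$.

So (3) does not suffice, and we must use $i[A,B]\ge0$ a second time.

## From a commutator to an operator inequality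

The inequality (3) says that affine inequalities valid on $K$ hold for the pair $(A,B)$. Hyponormality promotes affine inequalities to *convex* ones. The next two lemmas make this precise. The first is pure plane geometry.

**Lemma 4.** Let $C\subset\mathbb R^2$ be nonempty, compact and convex, with projection $[m_1,m_2]$ to the first coordinate, and let $b(m)=\min\{w:(m,w)\in C\}$. Then $b$ is convex and continuous on $[m_1,m_2]$. For every $\varepsilon>0$ there are finitely many real affine functions $\ell_1,\dots,\ell_k$ with $b-\varepsilon\le\max_i\ell_i\le b$ on $[m_1,m_2]$.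

*Proof.* **Convexity and continuity.** The point $(1-t)(m,b(m))+t(m',b(m'))$ lies in $C$, so $b((1-t)m+tm')\le(1-t)b(m)+tb(m')$. If $m_j\to m$ and $b(m_j)\to w$ along a sequence realizing the lower limit, then $(m,w)\in C$, so $b(m)\le w$: $b$ is lower semicontinuous. A finite convex function on an interval is continuous at interior points; at an endpoint, say $m_1$, the inequality $b((1-t)m_1+tm_2)\le(1-t)b(m_1)+tb(m_2)$ shows that the upper limit is at most $b(m_1)$. So $b$ is continuous.

**Affine minorants.** Let $m_0\in[m_1,m_2]$. The point $(m_0,b(m_0)-\varepsilon)$ is not in the closed convex set $C'=C+\{0\}\times[0,\infty)$. By strict separation there are real $\alpha,\beta,c$ with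
$$\alpha m_0+\beta(b(m_0)-\varepsilon)<c\le\alpha m+\beta w\quad\text{for }(m,w)\in C'.$$
Letting $w\to\infty$ gives $\beta\ge0$. The choice $(m,w)=(m_0,b(m_0))$ excludes $\beta=0$. So $\ell(m)=(c-\alpha m)/\beta$ satisfies $\ell\le b$ on $[m_1,m_2]$ and $\ell(m_0)>b(m_0)-\varepsilon$. By continuity, $\ell>b-\varepsilon$ near $m_0$, and compactness of $[m_1,m_2]$ leaves finitely many such $\ell$. $\square$

**Lemma 5.** Let $X,Y$ be self-adjoint with $i[X,Y]\ge0$. Let $b:[m_1,m_2]\to\mathbb R$ be continuous and $\sigma(X)\subset[m_1,m_2]$. Suppose that for every $\varepsilon>0$ there are real affine functions $\ell_1,\dots,\ell_k$ with $b-\varepsilon\le\max_i\ell_i\le b$ on $[m_1,m_2]$ and $Y\ge\ell_i(X)$ for all $i$. Then $Y\ge b(X)$.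

If $X$ and $Y$ commuted, this would be a statement about functions. In general one cannot take a maximum of the operators $\ell_i(X)$ below $Y$. The proof replaces $Y$ by a smaller operator that commutes with $X$.

*Proof.* **Flow $Y$ along $X$.** Let $Y(t)=e^{itX}Ye^{-itX}$. Then
$$\frac{d}{dt}Y(t)=e^{itX}\,i[X,Y]\,e^{-itX}\ge0 .$$
So $Y(t)$ is increasing in $t$, and $\|Y(t)\|=\|Y\|$. A bounded monotone family of self-adjoint operators converges strongly, so $Y_-=\lim_{t\to-\infty}Y(t)$ exists in the strong topology, and $Y_-\le Y(0)=Y$.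

**The limit commutes with $X$.** Since $e^{isX}Y(t)e^{-isX}=Y(t+s)$, letting $t\to-\infty$ gives $e^{isX}Y_-e^{-isX}=Y_-$ for all real $s$. Differentiating $e^{isX}Y_-=Y_-e^{isX}$ at $s=0$ gives $XY_-=Y_-X$.

**The affine bounds survive.** Conjugating $Y\ge\ell_i(X)$ by $e^{itX}$, which commutes with $\ell_i(X)$, gives $Y(t)\ge\ell_i(X)$. Hence $Y_-\ge\ell_i(X)$ for all $i$.

**Take the maximum in a commutative algebra.** Let $\chi$ be a character of the commutative $C^*$-algebra generated by $I,X,Y_-$. Then $\chi(X)\in\sigma(X)\subset[m_1,m_2]$ and $\chi(Y_-)\ge\ell_i(\chi(X))$ for every $i$, so $\chi(Y_-)\ge b(\chi(X))-\varepsilon$. By Gelfand's theorem $Y_-\ge b(X)-\varepsilon$. With $\varepsilon\to0$ we get $Y\ge Y_-\ge b(X)$. $\square$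

## Two boundary graphs and weights that do not commute

The obvious use of Lemma 5 is with $X=A$, $Y=B$. Let $[p,q]$ be the projection of $K$ to the real axis, and let $b(x)$ and $t(x)$ be the smallest and the largest $y$ with $x+iy\in K$. By (3), $p\le A\le q$; and if $\ell(x)=a+cx\le b(x)$ on $[p,q]$, then $y-a-cx\ge0$ on $K$, so $B\ge\ell(A)$. Lemmas 4 and 5 give $B\ge b(A)$. The same applied to the hyponormal operator $-T$, whose lower boundary function is $m\mapsto-t(-m)$, gives $-B\ge-t(A)$. So
$$b(A)\le B\le t(A).$$

Now try to build the map. A point $x+iy$ of $K$ is an average of $x+ib(x)$ and $x+it(x)$. With $h=t-b$ we have $0\le B-b(A)\le h(A)$, so $h(A)^{1/2}x\mapsto(B-b(A))^{1/2}x$ is a well-defined contraction on the range of $h(A)^{1/2}$. Extend it to the closure, and by $0$ on the orthogonal complement, to a contraction $C$, and put $G=C^*C$. Then $0\le G\le I$ and $B=b(A)+h(A)^{1/2}Gh(A)^{1/2}$. The natural candidate is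
$$\Phi'(f)=(I-G)^{1/2}f(A+ib(A))(I-G)^{1/2}+G^{1/2}f(A+it(A))G^{1/2},$$
which is unital and positive on $C(K)$. But we need $\operatorname{Re}\Phi'(z)=A$, that is
$$(I-G)^{1/2}A(I-G)^{1/2}+G^{1/2}AG^{1/2}=A,$$
and this happens only if $T$ is normal. Indeed, write $G^{1/2}=\cos\Theta$, $(I-G)^{1/2}=\sin\Theta$ with $0\le\Theta\le\pi/2$, and $U=e^{i\Theta}$. Expanding shows that the left side equals $\frac12(UAU^*+U^*AU)$. If it is $A$, put $\alpha(R)=URU^*$; then $\alpha^{k+1}(A)=2\alpha^k(A)-\alpha^{k-1}(A)$ for all $k$, so $\alpha^k(A)=A+k(\alpha(A)-A)$. These operators all have norm $\|A\|$, so $\alpha(A)=A$. Hence $A$ commutes with $U$, with $\Theta$ (a continuous function of $U$), and with $G$. Then $B=b(A)+h(A)^{1/2}Gh(A)^{1/2}$ commutes with $A$, and $T$ is normal by (2).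

There is a second defect. For the square $Q$ the inequality $b(A)\le B\le t(A)$ says only $-I\le B\le I$, which the matrix $2J$ satisfies. The difficulty is that there are two boundary curves, and so two operator weights, neither of which commutes with $A$. We now choose a decomposition in which one of the two curves is a single point.

## Radial decomposition from a point outside $K$

Let $v=0$ lie to the left of $K$, say $\operatorname{Re}z\ge\delta>0$ on $K$. Look at $K$ from $0$. The ray of slope $m$ meets $K$ in a segment; let $z(m)=(1+im)/b(m)$ be its far end, so $1/b(m)$ is the largest $x$ on that segment. A point $x+iy\in K$ with $m=y/x$ is a convex combination of $z(m)$ and $0$, with weights $xb(m)$ and $1-xb(m)$. So evaluation at $x+iy$ agrees, on affine functions, with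
$$f\mapsto x\,b(m)f(z(m))+(1-xb(m))f(0),\qquad m=y/x .$$
The near curve has shrunk to the point $0$, where $f$ takes a constant value. Such a value commutes with everything. For operators, replace $y/x$ by $X=A^{-1/2}BA^{-1/2}$, and replace the factor $x$ by $A^{1/2}(\,\cdot\,)A^{1/2}$. The weight at $0$ must be positive, which amounts to $A^{-1}\ge b(X)$. That is an inequality of the kind which Lemma 5 provides, in the projective coordinates $(y/x,1/x)$.

**Proposition 6.** Let $T$ be hyponormal, and let $v\in\mathbb C$, $\theta\in\mathbb R$, $\delta>0$ satisfy $\operatorname{Re}e^{-i\theta}(z-v)\ge\delta$ for $z\in K$. Let $K_v=\operatorname{conv}(K\cup\{v\})$. Then there is a unital positive map $\Phi:C(K_v)\to C^*(T)$ with $\Phi(z)=T$.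

*Proof.* **Step 1. Normalize to $v=0$, $\theta=0$.** Put $T'=e^{-i\theta}(T-v)$. It is hyponormal, $C^*(T')=C^*(T)$, the convex hull of $\sigma(T')$ is $K'=e^{-i\theta}(K-v)$, and $\operatorname{conv}(K'\cup\{0\})=e^{-i\theta}(K_v-v)$. If $\Phi'$ is the map for $T'$ and the point $0$, put $\Phi(f)=\Phi'(f\circ\tau)$ with $\tau(w)=e^{i\theta}w+v$. Then $\Phi$ is unital and positive on $C(K_v)$, and $\Phi(z)=e^{i\theta}T'+v=T$. So we assume $v=0$, $\theta=0$. Then $x\ge\delta$ on $K$, and $A\ge\delta I$ by (3).

**Step 2. The projective change keeps the commutator positive.** Put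
$$X=A^{-1/2}BA^{-1/2},\qquad Y=A^{-1}.$$
Both are self-adjoint and lie in $C^*(T)$, by the functional calculus for $A$. Moreover
$$i[X,Y]=i\big(A^{-1/2}BA^{-3/2}-A^{-3/2}BA^{-1/2}\big)=A^{-3/2}\,i(AB-BA)\,A^{-3/2}\ge0,$$
because $A^{-3/2}(AB)A^{-3/2}=A^{-1/2}BA^{-3/2}$ and $A^{-3/2}(BA)A^{-3/2}=A^{-3/2}BA^{-1/2}$.

**Step 3. The image of $K$ is convex.** Let $\hat K=\{(y/x,1/x):x+iy\in K\}$, compact as a continuous image of $K$. Take two points $(x_0,y_0)$, $(x_1,y_1)$ of $K$ and $(x,y)=(1-t)(x_0,y_0)+t(x_1,y_1)$. With $\alpha=(1-t)x_0/x$ and $\beta=tx_1/x$ we have $\alpha+\beta=1$ and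
$$\Big(\frac yx,\frac1x\Big)=\alpha\Big(\frac{y_0}{x_0},\frac1{x_0}\Big)+\beta\Big(\frac{y_1}{x_1},\frac1{x_1}\Big).$$
As $t$ runs through $[0,1]$, $\beta$ moves continuously from $0$ to $1$, so it takes all values in $[0,1]$. Hence the whole segment between the two image points lies in $\hat K$.

**Step 4. The far boundary of $K$.** Let $[m_1,m_2]$ be the projection of $\hat K$ to the first coordinate and $b(m)=\min\{w:(m,w)\in\hat K\}$. Since $1/x>0$ on $K$, $b>0$. By Lemma 4, $b$ is continuous and is approximated from below by maxima of finitely many affine functions $\ell_i\le b$. If $(m,w)=(y/x,1/x)$, then $x+iy=(1+im)/w$. Since $(m,b(m))\in\hat K$, the point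
$$z(m)=\frac{1+im}{b(m)}$$
lies in $K$, and $m\mapsto z(m)$ is continuous.

**Step 5. Verify the hypotheses of Lemma 5.** On $K$ we have $m_1\le y/x\le m_2$, so $y-m_1x\ge0$ and $m_2x-y\ge0$. By (3), $m_1A\le B\le m_2A$; multiplying by $A^{-1/2}$ on both sides, $m_1\le X\le m_2$. Now let $\ell(m)=a+cm\le b(m)$ on $[m_1,m_2]$. On $K$,
$$1-ax-cy=x\Big(\frac1x-a-c\,\frac yx\Big)\ge0,$$
because $1/x\ge b(y/x)\ge\ell(y/x)$. By (3), $I\ge aA+cB$, and multiplying by $A^{-1/2}$ on both sides gives $Y=A^{-1}\ge a+cX=\ell(X)$.

**Step 6. The weight at the outside point is positive.** Lemma 5 gives $A^{-1}\ge b(X)$. Hence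
$$D:=I-A^{1/2}b(X)A^{1/2}=A^{1/2}\big(A^{-1}-b(X)\big)A^{1/2}\ge0.\tag{4}$$

**Step 7. Define the map.** For $f\in C(K_v)$, with $v=0$, put
$$\Phi(f)=A^{1/2}\,g_f(X)\,A^{1/2}+f(0)D,\qquad g_f(m)=b(m)f(z(m)).$$
This lies in $C^*(T)$ and is linear in $f$. If $f\ge0$, then $g_f\ge0$ since $b>0$, and $D\ge0$, so $\Phi(f)\ge0$. Also $\Phi(1)=A^{1/2}b(X)A^{1/2}+D=I$. Finally $b(m)z(m)=1+im$, so
$$\Phi(z)=A^{1/2}(I+iX)A^{1/2}+0\cdot D=A+iB=T.\qquad\square$$

*Example.* Let $T=A$ be self-adjoint with $K=[p,q]$, $p>0$, and $v=0$. Then $B=X=0$, $\hat K=\{0\}\times[1/q,1/p]$, $b(0)=1/q$, $z(0)=q$ and $D=I-A/q$. So $\Phi(f)=f(q)\,A/q+f(0)(I-A/q)$. The outside point $0$ carries the weight $D$, so to get back to $K$ we must let $v$ approach $K$.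

## Moving the outside point to $K$

**Proposition 7.** Let $T$ be hyponormal, $\mathcal G$ a Hilbert space, $\varphi:C^*(T)\to\mathcal L(\mathcal G)$ unital and positive, and $X\subset\mathbb C$ compact with $\sigma(T)\subset\operatorname{conv}X$. For every $\delta>0$ there are finitely many $\lambda_i\in X$ and $K_i\ge0$ in $\mathcal L(\mathcal G)$ with $\sum K_i=I$ and $\|\varphi(T)-\sum\lambda_iK_i\|\le2\delta$.

*Proof.* **Step 1. Choose a point at distance $\delta$ from $K$.** Let $v_0\in K$ have the smallest real part, and $v=v_0-\delta$. Then $\operatorname{Re}(z-v)\ge\delta$ on $K$, so Proposition 6 (with $\theta=0$) gives $\Phi:C(K_v)\to C^*(T)$. Every point of $K_v$ has the form $sv+(1-s)k$ with $k\in K$, $0\le s\le1$, and it is within $\delta$ of $sv_0+(1-s)k\in K$.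

**Step 2. Discretize.** The map $\varphi\circ\Phi$ is unital and positive on $C(K_v)$, and it sends $z$ to $\varphi(T)$. Lemma 2 gives $z_i\in K_v$ and $L_i\ge0$ with $\sum L_i=I$ and $\|\varphi(T)-\sum z_iL_i\|\le\delta$.

**Step 3. Move the nodes into $K$.** Choose $z_i'\in K$ with $|z_i-z_i'|\le\delta$ and put $d_i=z_i-z_i'$. By the Cauchy–Schwarz inequality, first for each form $\langle L_i\cdot,\cdot\rangle$ and then for the sum,
$$\Big|\sum d_i\langle L_ix,y\rangle\Big|\le\max|d_i|\sum\langle L_ix,x\rangle^{1/2}\langle L_iy,y\rangle^{1/2}\le\max|d_i|\,\|x\|\,\|y\|.$$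
So $\|\sum z_iL_i-\sum z_i'L_i\|\le\delta$.

**Step 4. Move the nodes into $X$.** Since $\operatorname{conv}X$ is convex and contains $\sigma(T)$, it contains $K$. So $z_i'=\sum_jt_{ij}\lambda_{ij}$, a finite convex combination with $\lambda_{ij}\in X$, and
$$\sum_iz_i'L_i=\sum_{i,j}\lambda_{ij}\,(t_{ij}L_i),\qquad t_{ij}L_i\ge0,\quad\sum_{i,j}t_{ij}L_i=I.$$
The total error is at most $2\delta$. $\square$

*Proof of Theorem 1.* Take $\mathcal G=\mathcal H_n$ and $X=\sigma(T)$ in Proposition 7, and let $\delta\to0$. Since $S_n(T)$ is closed, $\varphi(T)\in S_n(T)$. Hence $W_n(T)\subset S_n(T)$, and (1) gives equality. $\blacksquare$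

## Normal dilations, sums of length $3n^2$, and a norm formula

Proposition 7 allows any $X$ whose hull contains $\sigma(T)$. The smallest useful choice is $F=\operatorname{ext}K$, the set of extreme points. We need three facts about it.

First, $F\subset\sigma(T)$: an extreme point of $K$ is a convex combination of points of $\sigma(T)$, so it equals one of them. Second, $K=\operatorname{conv}F$, by Minkowski's theorem. Third, $F$ is closed. This is clear if $K$ lies in a line, since then $F$ has at most two points. Otherwise let $p\in K$ not be extreme. If $p$ is interior to $K$, no extreme points are near $p$. If $p\in\partial K$, let $L$ be a supporting line at $p$. As $p$ is the midpoint of a nondegenerate segment in $K$, that segment lies in $L$. Choose coordinates with $p=0$, $L$ the real axis, $K$ in the closed upper half-plane, and $[-s,s]\subset K$, $s>0$. There is $q\in K$ off $L$, and the triangle with vertices $-s,s,q$ contains all points of the closed upper half-plane close to $0$. Points of $K$ close to $0$ are therefore either interior to the triangle or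 in $(-s,s)$, and so are not extreme. Hence the nonextreme points form a relatively open subset of $K$, and $F$ is compact.

**Theorem 8.** Let $T$ be hyponormal.

**(a)** Let $X\subset\mathbb C$ be compact. There are a Hilbert space $\mathcal K\supset\mathcal H$ and a normal $N\in\mathcal L(\mathcal K)$ with $\sigma(N)\subset X$ and $T=P_{\mathcal H}N|_{\mathcal H}$ if and only if $\sigma(T)\subset\operatorname{conv}X$. In particular $X=F\subset\sigma(T)$ is allowed.

**(b)** For every $n$,
$$W_n(T)=S_n(T)=\{\varphi(T):\varphi\text{ unital positive }C^*(T)\to\mathcal L(\mathcal H_n)\}=\Big\{\sum_{i=1}^r\lambda_iK_i:\ r\le3n^2,\ \lambda_i\in F,\ K_i\ge0,\ \sum K_i=I\Big\}.$$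

**(c)** For all $k$ and $C_0,C_1,C_2\in M_k$,
$$\|C_0\otimes I+C_1\otimes T+C_2\otimes T^*\|=\max_{\lambda\in F}\|C_0+\lambda C_1+\bar\lambda C_2\|.$$
Moreover $\alpha+\beta z+\gamma\bar z\mapsto\alpha I+\beta T+\gamma T^*$ is a unital complete order isomorphism from $\operatorname{span}\{1,z,\bar z\}\subset C(F)$ onto $\operatorname{span}\{I,T,T^*\}$. Hence hyponormal operators whose spectra have the same convex hull have the same matrix ranges.

A *complete order isomorphism* is a linear bijection which is completely positive together with its inverse.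

*Proof of (a).* **Necessity.** If $N$ exists, then $W(T)\subset W(N)$, and for normal $N$ the closure of $W(N)$ is $\operatorname{conv}\sigma(N)\subset\operatorname{conv}X$. Since $\sigma(T)$ lies in the closure of $W(T)$, $\sigma(T)\subset\operatorname{conv}X$.

**Sufficiency: pass to a limit of finite sums.** Apply Proposition 7 with $\varphi$ the inclusion $C^*(T)\subset\mathcal L(\mathcal H)$ and $\delta=1/k$. With the resulting $\lambda_i\in X$ and $K_i$ (depending on $k$), $\Phi_k(f)=\sum f(\lambda_i)K_i$ is a unital positive map $C(X)\to\mathcal L(\mathcal H)$, and $\|\Phi_k(z)-T\|\le2/k$. Each $\Phi_k$ is contractive, and the ball of radius $\|f\|$ in $\mathcal L(\mathcal H)$ is compact in the weak operator topology. By Tychonoff's theorem the sequence has a cluster point $\Phi$ for pointwise weak operator convergence. Linearity, positivity and $\Phi(1)=I$ persist, and $\Phi(z)=T$. By Stinespring's theorem $\Phi(f)=P_{\mathcal H}\pi(f)|_{\mathcal H}$ with $\pi$ a unital representation of $C(X)$ on some $\mathcal K\supset\mathcal H$. Then $N=\pi(z)$ is normal with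 $\sigma(N)\subset X$ and $P_{\mathcal H}N|_{\mathcal H}=T$. For $X=F$ we have $\operatorname{conv}F=K\supset\sigma(T)$. $\square$

For (b) we remove the closure and bound the length.

**Lemma 9.** For compact $X\subset\mathbb C$ the set $S_n^0(X)$ is compact, and each of its elements is a sum $\sum\lambda_iK_i$ as in the definition with at most $3n^2$ terms. In particular $S_n(T)=S_n^0(\sigma(T))$ for every operator $T$.

*Proof.* If $X$ is empty there is nothing to prove. Let
$$\mathcal C=\{(P,\lambda P):P\ge0,\ \operatorname{tr}P=1,\ \lambda\in X\},$$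
a compact subset of the real vector space (Hermitian $n\times n$ matrices)$\,\times M_n$, of dimension $n^2+2n^2=3n^2$. In $Z=\sum\lambda_iK_i$ drop zero terms and write $K_i=\tau_iP_i$ with $\tau_i=\operatorname{tr}K_i$. Then $\sum\tau_i=\operatorname{tr}I=n$ and $(I,Z)=n\sum\frac{\tau_i}n(P_i,\lambda_iP_i)\in n\operatorname{conv}\mathcal C$. Conversely, if $(I,Z)\in n\operatorname{conv}\mathcal C$, reading off the two components shows $Z\in S_n^0(X)$. So $S_n^0(X)=\{Z:(I,Z)\in n\operatorname{conv}\mathcal C\}$. The convex hull of a compact set in finite dimensions is compact, so $S_n^0(X)$ is compact. By Carathéodory's theorem for convex cones, $(I,Z)=\sum_jc_j(P_j,\lambda_jP_j)$ with $c_j\ge0$ and at most $3n^2$ terms. Take $K_j=c_jP_j$. $\square$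

*Proof of (b).* Let $\varphi:C^*(T)\to\mathcal L(\mathcal H_n)$ be unital and positive. By Proposition 7 with $X=F$ and $\delta\to0$, $\varphi(T)$ is in the closure of $S_n^0(F)$, which is $S_n^0(F)$ by Lemma 9. With (1) and $F\subset\sigma(T)$,
$$S_n(T)\subset W_n(T)\subset\{\varphi(T):\varphi\text{ unital positive}\}\subset S_n^0(F)\subset S_n(T).$$
So all are equal, and Lemma 9 limits the length to $3n^2$. $\square$

*Proof of (c).* **The bound "$\le$".** By (a) with $X=F$, the map $\Phi(f)=P_{\mathcal H}f(N)|_{\mathcal H}$ on $C(F)$ is unital and completely positive, with $\Phi(z)=T$ and $\Phi(\bar z)=T^*$. It is completely contractive, and applying it entrywise to $C_0+zC_1+\bar zC_2\in M_k(C(F))$ gives "$\le$". The map in (c) is the restriction of $\Phi$, so it is well defined, unital and completely positive.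

**The bound "$\ge$" and the inverse.** For $\lambda\in F\subset\sigma(T)$ let $\varphi_\lambda$ be a state of $C^*(T)$ with $\varphi_\lambda(T)=\lambda$, as in the proof of (1). States are completely positive and completely contractive, so
$$\|C_0+\lambda C_1+\bar\lambda C_2\|\le\|C_0\otimes I+C_1\otimes T+C_2\otimes T^*\|\qquad(\lambda\in F),$$
which is "$\ge$". The map $R\mapsto(\varphi_\lambda(R))_{\lambda\in F}$ sends $\alpha I+\beta T+\gamma T^*$ to $\alpha+\beta z+\gamma\bar z\in C(F)$, and so inverts the first map. It is completely positive, because positivity in $M_k(C(F))$ is tested at each $\lambda\in F$.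

**Same hull, same matrix ranges.** By (b), $W_n(T)=S_n^0(F)$ depends only on $F=\operatorname{ext}K$. $\blacksquare$

## Which operators satisfy $W_n(T)=S_n(T)$ for all $n$

The condition is exactly the existence of the kind of dilation that Theorem 8(a) constructs.

**Theorem 10.** For an arbitrary operator $T$ the following are equivalent: (i) $W_n(T)=S_n(T)$ for all $n$; (ii) $T=P_{\mathcal H}N|_{\mathcal H}$ for some normal $N$ with $\sigma(N)\subset\sigma(T)$.

*Proof.* **(ii) implies (i).** The map $\Phi(f)=P_{\mathcal H}f(N)|_{\mathcal H}$ is unital and positive from $C(\sigma(T))$ to $\mathcal L(\mathcal H)$, with $\Phi(z)=T$. Its values need not lie in $C^*(T)$, so given $\varphi\in CP(C^*(T),\mathcal H_n;I)$ we first extend $\varphi$ to a unital completely positive map on $\mathcal L(\mathcal H)$, by Arveson's extension theorem. Now Lemma 2 applies to $\varphi\circ\Phi$ on $C(\sigma(T))$. The nodes are in $\sigma(T)$, so $\varphi(T)$ is a limit of elements of $S_n^0(\sigma(T))$, that is, $\varphi(T)\in S_n(T)$. Together with (1) this is (i).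

**(i) implies (ii): positive maps on finite pieces.** Let $M\subset\mathcal H$ be a nonzero finite-dimensional subspace. Compression to $M$ is unital and completely positive, so $P_MT|_M\in W_{\dim M}(T)=S_{\dim M}(T)$, after identifying $M$ with $\mathcal H_{\dim M}$. By Lemma 9, $P_MT|_M=\sum\lambda_iK_i$ *exactly*, with $\lambda_i\in\sigma(T)$, $K_i\ge0$ in $\mathcal L(M)$, $\sum K_i=I_M$. Fix $\lambda_0\in\sigma(T)$ and put
$$\Phi_M(f)=\Big(\sum f(\lambda_i)K_i\Big)\oplus f(\lambda_0)I_{M^\perp},$$
a unital positive map $C(\sigma(T))\to\mathcal L(\mathcal H)$.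

**Passing to the limit.** Order the subspaces $M$ by inclusion. As in the proof of Theorem 8(a), the net $(\Phi_M)$ has a cluster point $\Phi$ for pointwise weak operator convergence, and $\Phi$ is unital and positive. For $x,y\in\mathcal H$ and every $M$ containing both, $\langle\Phi_M(z)x,y\rangle=\langle Tx,y\rangle$, so $\Phi(z)=T$. Stinespring's theorem gives $\pi$ with $\Phi(f)=P_{\mathcal H}\pi(f)|_{\mathcal H}$, and $N=\pi(z)$ is normal with $\sigma(N)\subset\sigma(T)$. $\blacksquare$

## A non-hyponormal example, adjoints, and direct sums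

Equality for all $n$ does not imply hyponormality. Let $\omega=e^{2\pi i/3}$ and $T=\operatorname{diag}(1,\omega,\omega^2)\oplus J$. Then $\sigma(T)=\{1,\omega,\omega^2,0\}$ and $K$ is the triangle with vertices $1,\omega,\omega^2$, whose inradius is $\frac12$. Since $W(J)$ is the closed disc of radius $\frac12$ about $0$, $W(T)\subset K$. The barycentric coordinates are $\ell_j(z)=\frac13(1+2\operatorname{Re}(\bar\omega^jz))$: this is $1$ at $\omega^j$ and $0$ at the other two vertices. As $W(T)\subset K$, we have $\ell_j(T)\ge0$, $\sum\ell_j(T)=I$, $\sum\omega^j\ell_j(T)=T$. So $f\mapsto\sum_jf(\omega^j)\ell_j(T)$ is a unital positive map on $C(\{1,\omega,\omega^2\})$ sending $z$ to $T$. By Stinespring's theorem $T$ is a compression of a normal $N$ with $\sigma(N)\subset\{1,\omega,\omega^2\}\subset\sigma(T)$, and Theorem 10 gives $W_n(T)=S_n(T)$ for all $n$. But $T$ is a non-normal matrix. It is not hyponormal, because $T^*T-TT^*$ has trace $0$, so if it were $\ge0$ it would vanish.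

If $T^*$ is hyponormal, then $W_n(T)=S_n(T)$ for all $n$. To see this, take adjoints: $W_n(T)$ consists of the adjoints of the elements of $W_n(T^*)$, and likewise for $S_n$.

Finally, let each $T_j$ ($j=1,\dots,k$) be hyponormal or have hyponormal adjoint, and let $T=T_1\oplus\dots\oplus T_k$. By Theorem 8(a), applied to $T_j$ or to $T_j^*$ followed by taking adjoints, $T_j$ is a compression of a normal $N_j$ with $\sigma(N_j)\subset\sigma(T_j)$. Then $T$ is the compression of the normal operator $N_1\oplus\dots\oplus N_k$, whose spectrum lies in $\bigcup_j\sigma(T_j)=\sigma(T)$. By Theorem 10, $W_n(T)=S_n(T)$ for all $n$.
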